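# A priori tours and trees through random points cost strictly more than re-optimization

## The two theorems

Let $X_1,X_2,\dots$ be independent uniform random points in $[0,1]^2$, let $V_n=\{X_1,\dots,X_n\}$ with Euclidean distances, and let $p\in(0,1)$. Each point of $V_n$ is present independently with probability $p$. Write $\beta_{TSP},\beta_{MST}$ for the classical constants of the shortest tour and the minimum spanning tree, and $\beta_{TSP}(p),\beta_{MST}(p)$ for the constants of the best tour and the best tree chosen before we know which points are present. All four are defined precisely in the next section.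

**Theorem A.** For every $p\in(0,1)$,
$$\beta_{TSP}(p)>\beta_{TSP}\sqrt p .$$

**Theorem B.**

1. For every $p\in(0,1)$: $\ \beta_{MST}(p)^2\ge\frac p2\bigl(1-5p^{1/4}\bigr)$.
2. $\beta_{MST}<1/\sqrt2$.

Hence $\beta_{MST}(p)>\beta_{MST}\sqrt p$ for all $0<p<p_0:=\bigl((1-2\beta_{MST}^2)/5\bigr)^4$, and $p_0>0$.

The quantities $\beta_{TSP}\sqrt p$ and $\beta_{MST}\sqrt p$ are what we pay per $\sqrt n$ if we wait, see the present points, and then solve the problem afresh. The paper "A Priori Optimization" (https://core.ac.uk/download/4379923.pdf) states the conjecture that planning ahead costs asymptotically the same almost surely: $\beta_{TSP}(p)=\beta_{TSP}\sqrt p$ and $\beta_{MST}(p)=\beta_{MST}\sqrt p$. The theorems say that each identity, as a statement about $p\in(0,1)$, is false. For tours it fails at every single $p$. For trees it fails for all $p<p_0$, and individual values $p\in[p_0,1)$ are not decided here.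

## Tours and trees fixed in advance

Throughout, $q=1-p$. The letter $S\subseteq V_n$ denotes the random set of present points. The symbol $E$ averages over $S$ only, with the locations fixed, and $E_t$ does so with presence probability $t$. For averages over locations I write $\mathbb E$ and $\mathbb P$. "Almost surely" (a.s.) refers to locations.

**Definition (a priori tour).** For a tour $\tau$ through all of $V_n$, let $L_\tau(S)$ be the length of the tour that visits the points of $S$ in the order given by $\tau$, skipping the absent ones. Put $E[L^n_{PTSP}]=\min_\tau E[L_\tau(S)]$.

For example, if $\tau=(A,B,C,D)$ and $S=\{A,C,D\}$, then $L_\tau(S)=|AC|+|CD|+|DA|$.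

**Definition (a priori tree).** For a spanning tree $T$ of $V_n$, with straight edges, let $T_S$ be the smallest subtree of $T$ containing $S\ne\emptyset$, and let $L_T(S)$ be its total length. Put $E[L^n_{PMST}]=\min_TE[L_T(S)]$.

The subtree may use absent points. If $T$ is the path $A-B-C$ and $S=\{A,C\}$, then $T_S$ is the whole path and $L_T(S)=|AB|+|BC|$.

All of $L_\tau(S),L_T(S),L_{TSP}(S),L_{MST}(S)$ are $0$ when $|S|\le1$. We take the following facts as given.

**Fact 1.** Almost surely $L_{TSP}(V_n)/\sqrt n\to\beta_{TSP}$ and $L_{MST}(V_n)/\sqrt n\to\beta_{MST}$, with positive constants.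

**Fact 2.** Almost surely $E[L_{TSP}(S)]/\sqrt n\to\beta_{TSP}\sqrt p$ and $E[L_{MST}(S)]/\sqrt n\to\beta_{MST}\sqrt p$.

**Fact 3 (Bertsimas; Jaillet).** There are constants $\beta_{TSP}(p),\beta_{MST}(p)$ such that, with probability 1, $E[L^n_{PTSP}]/\sqrt n\to\beta_{TSP}(p)$ and $E[L^n_{PMST}]/\sqrt n\to\beta_{MST}(p)$.

We also use several textbook tools.

- McDiarmid's inequality: if $f(X_1,\dots,X_n)$ changes by at most $d$ when one of the independent variables is changed, then $\mathbb P(f\le\mathbb Ef-t)\le e^{-2t^2/(nd^2)}$, and likewise for the upper tail.
- The Borel–Cantelli lemma and bounded convergence.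
- The non-planarity of $K_{3,3}$.
- Russo's formula: if each $v$ is present with probability $t$, then $\frac{d}{dt}E_t[f(S)]=\sum_vE_t[f(S\cup v)-f(S\setminus v)]$. To see it, give each $v$ its own probability $t_v$. The expectation is affine in each $t_v$ with slope $E[f(S\cup v)-f(S\setminus v)]$, and the chain rule does the rest.

Finally, by the triangle inequality, a closed curve of length $\Lambda$ through all points of $S$ gives $L_{TSP}(S)\le\Lambda$: visit the points in order of first appearance. Cells and squares of a subdivision are half-open, so that they partition $[0,1]^2$.

## Five points and three points by hand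

Start with tours. Three points have only one cyclic order, so nothing is lost. For points in convex position the order around the hull gives an optimal tour for every subset simultaneously, so again nothing is lost.

Now take the corners $A,B,C,D$ of a unit square, in cyclic order, and its centre $O$. Look at $S=\{A,B,C,O\}$, where $D$ is absent. There are three cyclic orders, distinguished by the point opposite to $O$. If it is $B$, the length is $|OA|+|AB|+|BC|+|CO|=2+\sqrt2$. If it is $A$ or $C$, the length is $1+2\sqrt2$, which is larger by $\sqrt2-1$. So when one corner is deleted, the optimal order puts opposite to $O$ the corner diagonally opposite to the deleted one.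

Suppose a tour $(O,c_1,c_2,c_3,c_4)$ is optimal for all four such subsets. Deleting $c_1$ leaves $c_3$ opposite to $O$, so $c_3$ is diagonal to $c_1$. Deleting $c_3$ leaves $c_2$ opposite to $O$, so $c_2$ is diagonal to $c_3$. This is a contradiction, since $c_1\ne c_2$. So for these five points every tour $\tau$ satisfies $E[L_\tau(S)]\ge E[L_{TSP}(S)]+(\sqrt2-1)p^4q$: a fixed order cannot suit all subsets.

Now trees. For an equilateral triangle of side $1$, the tree is a path $A-B-C$. It is optimal for every $S$ except $\{A,C\}$, where it costs $2$ instead of $1$, so a priori loses. But add the centre $O$ and take the star at $O$, whose edges have length $1/\sqrt3$. For $S=\{A,B,C\}$ the star costs $3/\sqrt3=\sqrt3\approx1.73$, while $L_{MST}(S)=2$. The a priori tree wins here, because it may use the absent point $O$ as a Steiner point. So for trees even "$\ge$" between the two strategies is not automatic.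

## Short paths, and linearly many copies of any pattern

Both theorems concern constants in front of $\sqrt n$. A loss that shows in the constant must come from about $n$ places, each losing about $n^{-1/2}$. Two lemmas set this up.

**Lemma 1.** $N\ge1$ points in a square of side $a$ lie on a path of length at most $4a\sqrt N$. Hence $L_{MST}\le4a\sqrt N$ and $L_{TSP}\le6a\sqrt N$.

**Proof.** Cut the square into $m=\lceil\sqrt N\rceil$ vertical strips of width $a/m$. Visit the strips from left to right, the points in odd strips upwards and those in even strips downwards. Our points are visited in the order of an ideal path that runs up the whole first strip, down the whole second, and so on. Its height has total variation $ma$, so our vertical motion is at most $ma\le a(\sqrt N+1)$. A step from strip $i$ to strip $j\ge i$ moves horizontally by at most $(j-i+1)a/m$. Over at most $N$ steps the terms $a/m$ sum to at most $Na/m\le a\sqrt N$ and the terms $(j-i)a/m$ to at most $a$. The total is at most $a(2\sqrt N+2)\le4a\sqrt N$. Closing the path costs at most $\sqrt2\,a$, so $L_{TSP}\le6a\sqrt N$. $\square$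

**Definition (good cell).** Let $M>0$ and let $z_1,\dots,z_K\in(-M/2,M/2)^2$ be sites whose $\varepsilon$-discs are disjoint and contained in this square. Let $m_n=\lfloor\sqrt n/M\rfloor$, divide $[0,1]^2$ into $m_n^2$ cells of side $a_n=1/m_n$, and put $\ell_n=a_n/M$. Then $\ell_n\ge n^{-1/2}$ and $\ell_n\sqrt n\to1$. A cell with centre $o$ is good if it contains exactly $K$ points of $V_n$, one in each disc $B(o+\ell_nz_i,\varepsilon\ell_n)$.

With $K=1$ and $z_1=0$, for example, a cell is good if it contains exactly one point and this point is close to the centre. In general a good cell shows a slightly perturbed copy of the pattern $\{z_i\}$ at scale $\ell_n$, and nothing else.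

**Lemma 2.** There is $c>0$ such that each cell is good with probability at least $c$ for all large $n$, and (after decreasing $c$) a.s., for all large $n$, there are at least $cn$ good cells.

**Proof.** Choosing which point goes into which disc, a cell is good with probability
$$n(n-1)\cdots(n-K+1)\,(\pi\varepsilon^2\ell_n^2)^K(1-a_n^2)^{n-K}\longrightarrow(\pi\varepsilon^2)^Ke^{-M^2}>0,$$
since $n\ell_n^2\to1$ and $na_n^2\to M^2$. There are $m_n^2\sim n/M^2$ cells, so the expected number $e_n$ of good cells is at least $c'n$ for some $c'>0$ and all large $n$. Moving one point affects at most two cells, so the number changes by at most $2$. McDiarmid with $d=2$, $t=e_n/2$ bounds the probability of fewer than $e_n/2$ good cells by $e^{-e_n^2/(8n)}\le e^{-c'^2n/8}$, which is summable. Apply Borel–Cantelli. $\square$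

## A thirteen-point cluster that defeats every linear order

For tours, "$\ge$" is immediate: $L_\tau(S)\ge L_{TSP}(S)$ for each $S$, so Facts 2 and 3 give $\beta_{TSP}(p)\ge\beta_{TSP}\sqrt p$. The whole problem is strictness.

The sensible first plan is local: find a pattern on which every order is bad for some subset, plant it in $cn$ cells, and improve the tour there. Suppose the induced tour runs through a cluster in one pass $x\to z\to y\to w$. We may exchange this for $x\to y\to z\to w$. The ends $x$ and $w$ are unchanged, so the rest of the tour does not notice, and the length drops by
$$|xz|+|yw|-|xy|-|zw| .\tag{1}$$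
So we want a point set in which every linear order contains $x<z<y<w$ with (1) bounded below. Here is one.

Let
$$C_0=\{(i,j):0\le i\le4,\ j\in\{0,2\}\}\cup\{(0,1),(2,1),(4,1)\}\subset\mathbb Z^2,$$
which has 13 points, and let $G$ be the graph on $C_0$ joining points at distance $1$. It has the shape of the digit 8 lying on its side: the vertices $(2,0)$ and $(2,2)$ are joined by three internally disjoint paths, a left one through $(0,1)$, a middle one through $(2,1)$ and a right one through $(4,1)$.

**Lemma 3.** For every linear order $<$ on $C_0$ there are vertex-disjoint edges $xy$, $zw$ of $G$ with $x<z<y<w$. For such points $|xz|+|yw|\ge1+\sqrt2$, while $|xy|+|zw|=2$.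

**Proof.** Suppose no two disjoint edges interleave. Put the vertices on a horizontal line in the given order and draw each edge as a semicircle above the line. Two semicircles with a common endpoint meet only there, and two with four distinct endpoints cross only if the endpoints interleave. So we have a plane drawing. Add a vertex $\omega$ below the line, joined by segments to all vertices. The drawing is still plane, but it contains a subdivision of $K_{3,3}$ with parts $\{(2,0),(2,2),\omega\}$ and $\{(0,1),(2,1),(4,1)\}$: the left, middle and right paths of $G$ lead from $(2,0)$ and from $(2,2)$ to the three points of the second part, and $\omega$ is joined to them directly. This contradicts the non-planarity of $K_{3,3}$.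

For the second claim, distances between distinct lattice points are $1$ or at least $\sqrt2$. Suppose $|xz|=|yw|=1$. Then $y$ and $z$ are distinct lattice neighbours of $x$ with a further common neighbour $w\ne x$. If $y,z$ were on opposite sides of $x$, their only common neighbour would be $x$. So they are in perpendicular directions, and $x,y,w,z$ are the vertices of a unit square, all in $C_0$. But every unit lattice square in $[0,4]\times[0,2]$ has $(1,1)$ or $(3,1)$ as a vertex, and neither is in $C_0$. So one of $|xz|,|yw|$ is at least $\sqrt2$. $\square$

This lemma is a statement about one pass. The plan stops working when the tour enters the cluster several times. If an outside point $u\in S$ is visited between $x$ and $z$, the edge $[x,z]$ is not part of the tour of $S$, so there is nothing to exchange. Nothing forces an a priori tour to visit a cluster in one pass.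

The way past this is to make several visits expensive for another reason. Put the cluster alone at the centre of a large empty disc, of radius $99$ in units where the cluster has radius about $2$. A tour that visits it twice travels four radii, about $4\cdot99$. We can instead join two of the four entry points directly by a chord of length at most $99\sqrt2$ and make one visit along the remaining two radii, since $2+\sqrt2<4$. One danger remains: this reconnection may split the tour into two closed curves. To glue them back cheaply we surround the disc by a dense ring of points, all of them present.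

## The isolated cell: cluster, empty disc, ring

Apply Lemma 2 with $M=300$, $\varepsilon=0.01$ and these sites: the $13$ cluster sites $C_0-(2,1)$, and $2000$ ring sites $100\bigl(\cos\frac{2\pi j}{2000},\sin\frac{2\pi j}{2000}\bigr)$. Neighbouring ring sites are about $0.314$ apart, so the $\varepsilon$-discs are disjoint. For a good cell $Q$ with centre $o$ let $C_Q$ and $R_Q$ be its cluster and ring points and $D_Q$ the closed disc of radius $99$ about $o$. Until the end of the proof of Lemma 4, lengths are in units of $\ell_n$. We record four facts.

1. $C_Q\subset B(o,2.5)$, since cluster sites have norm at most $\sqrt5<2.24$. Ring points are at distance at least $99.99$ from $o$, so $C_Q=V_n\cap D_Q$. The discs $D_Q$ lie inside their cells, hence are disjoint, and ring points of $Q$ and points of $\partial D_Q$ lie in no $D_{Q'}$ with $Q'\ne Q$.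
2. Cyclically adjacent ring points are at distance less than $0.3142+0.02<0.4$.
3. Each point of $\partial D_Q$ is within $1.3$ of a ring point: move along the circle by at most $99\cdot\frac{\pi}{2000}$ to the direction of a ring site, then outwards by $1$, then by at most $0.01$. The total is below $1.2$.
4. If $x,z,y,w$ are cluster points whose sites are as in Lemma 3, then (1) is at least $\sqrt2-1-4\cdot0.02>0.3$, since each distance differs from that of the sites by at most $0.02$.

**Definition (blocks and types).** Fix a tour $\tau$ and a set $S$, and let $\sigma$ be the tour of $S$ induced by $\tau$. For a good cell $Q$ with $R_Q\subset S$, a block is a maximal run of consecutive points of $S\cap C_Q$ in the cyclic sequence $\sigma$. The cell $Q$ is of type (a) if $R_Q\subset S$ and there are at least two blocks. It is of type (b) if $R_Q\subset S$, $|S\cap C_Q|=4$, and $S\cap C_Q$ is a single block visited (in one of the two directions) as $x,z,y,w$ with $|xz|+|yw|-|xy|-|zw|\ge0.3$. Let $\mathrm{gain}_Q(S)$ be $35$ for type (a), $0.3$ for type (b), and $0$ otherwise.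

If $\sigma=(u_1,c_1,c_2,u_2,c_3,u_3)$ with $c_i\in C_Q$ and $u_i\notin C_Q$, the blocks are $c_1c_2$ and $c_3$. The two types exclude each other. Reversing the direction exchanges $x\leftrightarrow w$ and $z\leftrightarrow y$ and leaves (1) unchanged.

## Improving all cells at once

**Lemma 4.** $L_{TSP}(S)\le L_\tau(S)-\ell_n\sum_{Q\text{ good}}\mathrm{gain}_Q(S)$.

**Proof.** If no cell has type (a) or (b), there is nothing to prove. Otherwise let $\Gamma_0$ be the closed polygon $\sigma$. We change it cell by cell.

**Step 1: marking what will be changed.** This step selects pieces of $\Gamma_0$, belonging to different cells, that do not interfere. For a type (b) cell let $\alpha_Q$ be the subarc $x\to z\to y\to w$, which lies in $D_Q$ by convexity. For a type (a) cell choose two blocks. Let $x,\dots,x'$ be one of them, with predecessor $u$ and successor $u'$ in $\sigma$. Both are in $S\setminus C_Q$, hence outside $D_Q$, so $[u,x]$ meets $\partial D_Q$ in exactly one point, and so does $[x',u']$. The arc of this block runs from the first of these points, via $x,\dots,x'$, to the second. The two blocks give two arcs $\alpha_Q,\alpha_Q'$ in $D_Q$. All arcs occupy disjoint parameter intervals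 of $\Gamma_0$: arcs of different cells lie in disjoint discs, and two blocks of one cell are separated by vertices outside $D_Q$. The vertices from $S$ on the arcs of $Q$ are exactly the points of the blocks concerned.

**Step 2: the invariant.** This step says what is kept true while we process the cells of types (a) and (b) one at a time. We keep a closed polygonal curve $\Gamma$ that has every point of $S$ among its vertices and contains the arcs of all unprocessed cells as subarcs with disjoint parameter intervals. Portions of $\Gamma$ may come to be traversed in reverse. This only relabels endpoints of arcs.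

**Step 3: a type (b) cell.** Here we perform the exchange. Replace $x\to z\to y\to w$ by $x\to y\to z\to w$. The endpoints and the visited points are the same, and the length drops by (1), at least $0.3$. The invariant persists.

**Step 4: a type (a) cell, cutting and reconnecting.** Here two visits become one. Following the current direction of $\Gamma$, let $\alpha$ go from $a_1$ via a block $x\cdots x'$, of path length $\ell_X$, to $a_2$, and let $\alpha'$ go from $b_1$ via a block $y\cdots y'$, of path length $\ell_Y$, to $b_2$. The rest of $\Gamma$ consists of an arc $P$ from $a_2$ to $b_1$ and an arc $P'$ from $b_2$ to $a_1$. The arcs of unprocessed cells lie in $P$ or $P'$. The terminals $a_1,a_2,b_1,b_2$ lie on $\partial D_Q$ and cluster points in $B(o,2.5)$, so the distance between a terminal and a cluster point lies in $[96.5,101.5]$. The removed length is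
$$|\alpha|+|\alpha'|\ge4\cdot96.5+\ell_X+\ell_Y=386+\ell_X+\ell_Y .$$
The four angular gaps between the terminals sum to $360^\circ$, so two terminals $e,f$ are at angular distance at most $90^\circ$, and $|ef|\le99\sqrt2<140.1$. Let $g,h$ be the other two. Replace $\alpha\cup\alpha'$ by the chord $[e,f]$ together with the path $g\to x\cdots x'\to y\cdots y'\to h$. As $|x'y|\le5$, their total length is at most
$$140.1+101.5+\ell_X+5+\ell_Y+101.5=348.1+\ell_X+\ell_Y .$$

**Step 5: a type (a) cell, one curve or two.** This step makes sure that we end with a single closed curve. There are three ways to pair the terminals.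

If the pairing $\{e,f\},\{g,h\}$ is $\{a_1,a_2\},\{b_1,b_2\}$, we run from $a_1$ to $a_2$, along $P$ to $b_1$, to $b_2$, and along $P'$ to $a_1$: one closed curve. If it is $\{a_1,b_1\},\{a_2,b_2\}$, we run from $a_1$ to $b_1$, along $P$ backwards to $a_2$, to $b_2$, and along $P'$ to $a_1$: again one closed curve. In both cases all of $S$ is among the vertices.

If it is $\{a_2,b_1\},\{b_2,a_1\}$, we get two closed curves $\Gamma_1\supset P$ and $\Gamma_2\supset P'$, which together have all of $S$ among their vertices. All ring points of $Q$ are in $S$ and lie outside $D_Q$, so they are not on the removed arcs and are vertices of $P$ or $P'$.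

- If both $\Gamma_1$ and $\Gamma_2$ have ring points as vertices, then going around the ring we find cyclically adjacent ring points $r_1$ on $\Gamma_1$ and $r_2$ on $\Gamma_2$ (if some ring point is a vertex of both curves, take $r_1=r_2$). Add the segment $[r_1,r_2]$ twice, at cost less than $0.8$.
- If all ring points are on only one of the curves, the other contains a terminal, since $P$ and $P'$ end in terminals. This terminal is within $1.3$ of a ring point. Add that segment twice, at cost at most $2.6$.

Traverse $\Gamma_1$ from its junction point all the way round, then the segment, then $\Gamma_2$ all the way round, then the segment back. This is one closed curve. The junction points are ring points or terminals of $Q$, so they lie in no $D_{Q'}$ with $Q'\ne Q$. Unprocessed arcs lie in such discs, so none is broken.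

In all cases the length drops by at least $386-348.1-2.6=35.3>35$, and the invariant persists. When all cells are processed, we have a closed curve through $S$ of length at most $L_\tau(S)-\ell_n\sum_Q\mathrm{gain}_Q(S)$ in the original unit, and this bounds $L_{TSP}(S)$. $\square$

## Averaging over the present set: proof of Theorem A

**Step 1: every good cell has a definite expected gain, for every tour.** The aim is $E[\mathrm{gain}_Q]\ge c(p):=0.3\,p^{2013}q^9$. Fix $\tau$ and a good cell $Q$. Condition on $S_{out}:=S\setminus C_Q$, and assume $R_Q\subset S_{out}$, an event of probability $p^{2000}$. The points of $C_Q$ are still undecided, and there are two possibilities.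

- If $S=S_{out}\cup C_Q$ would have at least two blocks in $C_Q$, then with conditional probability $p^{13}$ this $S$ occurs, $Q$ is of type (a), and the gain is $35$.
- Otherwise all of $C_Q$ lies in one gap between cyclically consecutive points of $S_{out}$ in $\tau$, so $\tau$ induces a linear order on $C_Q$. Transfer it to $C_0$ via the sites and apply Lemma 3 to get $x<z<y<w$ in $C_Q$, for which (1) exceeds $0.3$. With conditional probability $p^4q^9$ we have $S\cap C_Q=\{x,y,z,w\}$. This is then a single block visited as $x,z,y,w$, so $Q$ is of type (b) and the gain is $0.3$.

Both $35p^{13}$ and $0.3p^4q^9$ are at least $0.3p^{13}q^9$. Multiplying by $p^{2000}$ gives the claim.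

**Step 2: summing over cells.** This step turns the gains into a change of the constant. By Lemmas 2 and 4, a.s. for all large $n$ and all $\tau$,
$$E[L_\tau(S)]\ge E[L_{TSP}(S)]+\ell_n\cdot cn\cdot c(p)\ge E[L_{TSP}(S)]+c\,c(p)\sqrt n ,$$
where $c$ does not depend on $\tau$ and $\ell_n\ge n^{-1/2}$ was used. Minimise over $\tau$, divide by $\sqrt n$, and apply Facts 2 and 3:
$$\beta_{TSP}(p)\ge\beta_{TSP}\sqrt p+c\,c(p)>\beta_{TSP}\sqrt p.\qquad\blacksquare$$

## Why trees need another argument: how fast must a tree grow?

The proof of Theorem A compares $L_\tau(S)$ with $L_{TSP}(S)$ for each $S$. For trees this comparison breaks at the first line: the star on the triangle has $L_T(S)<L_{MST}(S)$. What survives is weaker. Doubling the edges of $T_S$ and shortcutting gives a path through $S$, so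
$$L_{MST}(S)\le2L_T(S).\tag{2}$$
This yields only $\beta_{MST}(p)\ge\frac12\beta_{MST}\sqrt p$.

So we bound $E[L_T(S)]$ from below without reference to $L_{MST}(S)$. Fix $T$ and let the presence probability $t$ grow from $0$ to $p$. Put $g(t)=E_t[L_T(S)]$. When a new point $v$ becomes present, the subtree grows by at least the distance from $v$ to $T_S$. A tree of length $\ell$ has an $r$-neighbourhood of area only about $2r\ell$, so most points of the square cannot be close to it: the mean distance from a random point is at least about
$$\int_0^R(1-2r\ell)\,dr=R-R^2\ell,$$
which is $\frac1{4\ell}$ for the best choice $R=\frac1{2\ell}$. Heuristically, $g'\ge n/(4g)$, that is $(g^2)'\ge n/2$, and so $g(p)^2\ge np/2$. This is Theorem B.1 without the error term. It is useful only if $\frac12>\beta_{MST}^2$, which is Theorem B.2.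

The heuristic treats the points $v$ as if they were spread uniformly with respect to $T_S$. But $T$ is chosen knowing the points and can be threaded through them. So the counting must hold for all trees at once. We get this by counting in squares so large that each has many points. For small $p$ there is room for this: we may use squares of side $\delta/\sqrt{pn}$ with $\delta$ small but $\delta^2/p$ large.

## Counting points near a tree, uniformly in the tree

Fix $p\in(0,1)$, $\kappa\in(0,1)$ and
$$\delta:=p^{1/4}(4\sqrt2)^{-1/2} .$$
Divide $[0,1]^2$ into squares of side $s$ with $1/s=\lceil\sqrt{pn}/\delta\rceil$. Then $s\le\delta/\sqrt{pn}$ and $s\sqrt n\to\delta/\sqrt p$. Let $N_c$ be the number of points of $V_n$ in square $c$, and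
$$\eta_n=\frac1n\sum_c(N_c-ns^2)^+ .$$
This measures the overcrowding. For instance, four points in a division into four squares with counts $3,1,0,0$ give excesses $2,0,0,0$ over the mean $1$, and $\eta_4=\frac12$.

**Lemma 5.** For every union $U$ of squares, $|V_n\cap U|\le n\,\mathrm{area}(U)+n\eta_n$. Almost surely $\limsup_n\eta_n\le\frac{\sqrt p}{2\delta}$.

**Proof.** The first claim follows by summing $N_c\le ns^2+(N_c-ns^2)^+$ over the squares in $U$. For the second, $N_c$ is binomial with mean $ns^2$ and variance at most $ns^2$. As $N_c-ns^2$ has mean zero, its positive part has mean $\frac12\mathbb E|N_c-ns^2|\le\frac12\sqrt{ns^2}$. There are $s^{-2}$ squares, so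
$$\mathbb E\,\eta_n\le\frac1n\cdot\frac1{s^2}\cdot\frac{s\sqrt n}2=\frac1{2s\sqrt n}\longrightarrow\frac{\sqrt p}{2\delta}.$$
Moving one point lowers one count by $1$ and raises another by $1$. This changes the two positive parts by at most $1$ each, in opposite directions, so $n\eta_n$ changes by at most $1$. By McDiarmid $\mathbb P(\eta_n\ge\mathbb E\eta_n+u)\le e^{-2nu^2}$ for each $u>0$, which is summable. Apply Borel–Cantelli for $u=1/j$, $j=1,2,\dots$ $\square$

**Lemma 6.** Let $K$ be a finite straight-edge tree of total length $\ell$, possibly a single point. Its closed $r$-neighbourhood $K_r$ has area at most $2r\ell+\pi r^2$. Consequently, if $K$ lies in the plane, then for every $R>0$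
$$\sum_{v\in V_n}\mathrm{dist}(v,K)\ge n\Bigl[R(1-\eta_n)-(R^2+2\sqrt2\,sR)\,\ell-\pi R(R+\sqrt2s)^2\Bigr].\tag{3}$$

**Proof.** Start with one vertex, whose neighbourhood has area $\pi r^2$, and add edges successively. When a segment $[a,b]$ with $a$ already present is added, the new area is at most that of the $r$-neighbourhood of $[a,b]$ minus the disc $B(a,r)$, that is, $(2r|ab|+\pi r^2)-\pi r^2=2r|ab|$. This gives the first claim (crossing edges only help).

A square that meets $K_r$ has diameter $\sqrt2s$ and lies in $K_{r+\sqrt2s}$. Let $U$ be the union of these squares. Every $v$ with $\mathrm{dist}(v,K)\le r$ is in $U$, so by Lemma 5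
$$\#\{v:\mathrm{dist}(v,K)\le r\}\le n\bigl[2(r+\sqrt2s)\ell+\pi(r+\sqrt2s)^2\bigr]+n\eta_n .$$
Now $\sum_v\mathrm{dist}(v,K)\ge\int_0^R\#\{v:\mathrm{dist}(v,K)>r\}\,dr$. Insert $\#\{>r\}=n-\#\{\le r\}$, integrate, and use $\int_0^R\pi(r+\sqrt2s)^2dr\le\pi R(R+\sqrt2s)^2$. $\square$

The error $\eta_n$ does not depend on $K$. This is the uniformity we wanted.

## The differential inequality: proof of Theorem B.1

Let $T$ be any spanning tree of $V_n$ and $g(t)=E_t[L_T(S)]$. This is a polynomial in $t$, nondecreasing because $L_T(S)$ grows with $S$.

**Step 1: a lower bound for $g'$.** We make "a new point adds at least its distance" precise. By Russo's formula,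
$$g'(t)=\sum_vE_t\bigl[L_T(S\cup v)-L_T(S\setminus v)\bigr],$$
and all terms are nonnegative. If $v\notin S\ne\emptyset$, the difference is the length of the path in $T$ from $v$ to $T_S$, hence at least $\mathrm{dist}(v,T_S)$. If $v\in S$, then $\mathrm{dist}(v,T_S)=0$. So $g'(t)\ge E_t\bigl[1_{S\ne\emptyset}\sum_v\mathrm{dist}(v,T_S)\bigr]$. Apply (3) with $K=T_S$, $\ell=L_T(S)$ and any $R>0$ not depending on $S$. Since $E_t[1_{S\neq\emptyset}L_T(S)]=g(t)$ and $P_t(S\ne\emptyset)=1-(1-t)^n\le1$,
$$g'(t)\ge n\Bigl[(1-(1-t)^n)R(1-\eta_n)-(R^2+2\sqrt2\,sR)\,g(t)-\pi R(R+\sqrt2s)^2\Bigr].\tag{4}$$

**Step 2: a priori control of $g$ from both sides.** We want to use $R=1/(2g(t))$. The error terms in (4) are then small only if $s\,g(t)$ is small and $g(t)$ is not too small.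

Upper side: if $g(p)>\sqrt{pn}$, then $g(p)^2>pn$, which is better than what we want, and this $T$ needs no more work. So assume $g(p)\le\sqrt{pn}$. By monotonicity $g(t)\le\sqrt{pn}$, hence $s\,g(t)\le\delta$, for all $t\le p$.

Lower side: by (2) and Fact 2 at presence probability $\kappa p$, a.s. for all $n\ge n_0$, with $n_0$ independent of $T$, and all $t\in[\kappa p,p]$,
$$g(t)\ge g(\kappa p)\ge\tfrac12E_{\kappa p}[L_{MST}(S)]\ge\tfrac14\beta_{MST}\sqrt{\kappa pn} .$$
So the factor-2 bound, too weak for the theorem, serves here as a first estimate.

**Step 3: inserting the optimal radius.** This step produces $g'\ge n/(4g)$ up to errors. Take $R=1/(2g(t))\le2/(\beta_{MST}\sqrt{\kappa pn})$ in (4) and factor out $\frac n{4g(t)}$: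
$$g'(t)\ge\frac n{4g(t)}\Bigl[2(1-\eta_n)(1-(1-t)^n)-1-4\sqrt2\,s\,g(t)-2\pi(R+\sqrt2s)^2\Bigr].$$
Since $(1-\eta_n)(1-(1-t)^n)\ge1-\eta_n-(1-t)^n$ and $(1-t)^n\le(1-\kappa p)^n$, this is at least
$$\frac n{4g(t)}\bigl[1-2\eta_n-4\sqrt2\,\delta-\rho_n\bigr],\qquad\rho_n:=2(1-\kappa p)^n+2\pi\Bigl(\frac2{\beta_{MST}\sqrt{\kappa pn}}+\sqrt2s\Bigr)^2 .$$
Here $\rho_n\to0$, and $\rho_n$ depends neither on $T$ nor on $t\in[\kappa p,p]$.

**Step 4: integrating.** Now we solve the inequality. We have $(g^2)'=2gg'\ge\frac n2[1-2\eta_n-4\sqrt2\,\delta-\rho_n]$ on $[\kappa p,p]$, and the right side is constant in $t$. With $g(\kappa p)^2\ge0$,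
$$g(p)^2\ge\frac{np(1-\kappa)}2\bigl[1-2\eta_n-4\sqrt2\,\delta-\rho_n\bigr].\tag{5}$$
If instead $g(p)^2>pn$, then (5) holds too, because its bracket is at most $1$. So a.s., for $n\ge n_0$, (5) holds for every $T$.

**Step 5: the limit.** It remains to see that the errors add up to at most $5p^{1/4}$. Minimise (5) over $T$, divide by $n$, let $n\to\infty$, and use Fact 3 and $\limsup2\eta_n\le\sqrt p/\delta$ from Lemma 5:
$$\beta_{MST}(p)^2\ge\frac{p(1-\kappa)}2\Bigl[1-\frac{\sqrt p}\delta-4\sqrt2\,\delta\Bigr].$$
Our $\delta$ makes the two error terms equal: each is $(4\sqrt2)^{1/2}p^{1/4}$, and $2(4\sqrt2)^{1/2}<4.76<5$. Let $\kappa\to0$ along a sequence: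
$$\beta_{MST}(p)^2\ge\tfrac p2\bigl(1-5p^{1/4}\bigr).\qquad\blacksquare$$

## The bound $\beta_{MST}<1/\sqrt2$

We need a spanning tree construction that is explicit enough to compute with. Join each point to the nearest point above it. A half-disc of radius $r$ has area $\pi r^2/2$, and the mean edge length is about $\int_0^\infty e^{-\pi nr^2/2}dr=1/\sqrt{2n}$. So this tree has length about $\sqrt{n/2}$, and the constant $1/\sqrt2$ appears exactly. A local improvement in linearly many places then makes the inequality strict. The boundary needs care, since near it the half-disc may stick out of the square.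

By Lemma 1, $L_{MST}(V_n)\le4\sqrt n$, so by bounded convergence $\mathbb E\,L_{MST}(V_n)/\sqrt n\to\beta_{MST}$. It suffices to bound the expectation. Let $\delta=1/k$ with an integer $k\ge8$ (a new use of the letter), and let $F=[0,1]^2\setminus[\delta,1-\delta]^2$ be the frame, up to boundaries a union of $4k-4$ squares of side $\delta$. Let $N_F=|V_n\cap F|$.

**Step 1: a tree on the frame points.** We build a cheap root set to which everything else will lead. By Lemma 1 and Cauchy–Schwarz, paths inside the nonempty frame squares have total length at most
$$4\delta\sqrt{(4k-4)N_F}\le8\sqrt{\delta N_F} .$$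
Join the nonempty squares successively around the frame. Points in squares $j\ge1$ steps apart are at distance at most $(j+1)\sqrt2\,\delta\le2\sqrt2\,j\delta$, and the steps sum to less than $4k$, so this costs at most $2\sqrt2\cdot4k\delta=8\sqrt2<12$. As $\mathbb E N_F\le4\delta n$, Jensen's inequality bounds the expected length of this tree by $16\,\delta\sqrt n+12$. On the event $A_n=\{V_n\cap F=\emptyset\}$, of probability $(1-2\delta)^{2n}$, we use any spanning tree of $V_n$, of length at most $\sqrt2\,n$. This contributes $o(1)$ to the expectation.

**Step 2: pointers from the other points.** Off $A_n$, this step connects all other points to the frame. Almost surely all ordinates differ. For a non-frame point $v$ let $\pi(v)$ be the nearest point of $V_n$ with larger ordinate. Let $v$ point to $\pi(v)$ if $|v\pi(v)|\le\delta$. Otherwise, or if $\pi(v)$ does not exist, let $v$ point to an arbitrary frame point. Join each $v$ to the point it points to. Following the pointers from a non-frame point, the ordinate increases until a frame point is reached, so the graph is connected.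

**Step 3: the expected length.** Here $1/\sqrt2$ comes out. For $r\le\delta$ the upper half-disc of radius $r$ about a non-frame point $v$ lies in $[0,1]^2$, so, given $v$, $\mathbb P(|v\pi(v)|>r)=(1-\pi r^2/2)^{n-1}$, where a non-existing $\pi(v)$ counts as being at infinite distance. The edges to arbitrary frame points have expected cost at most $\sqrt2\,n(1-\pi\delta^2/2)^{n-1}\to0$. Since $Y1_{Y\le\delta}\le\min(Y,\delta)$ for $Y=|v\pi(v)|$, the edges $v\pi(v)$ have expected total length at most
$$n\int_0^\delta\Bigl(1-\frac{\pi r^2}2\Bigr)^{n-1}dr\le n\int_0^\infty e^{-\pi(n-1)r^2/2}dr=\frac n{\sqrt{2(n-1)}} .$$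

**Step 4: a local improvement.** This step makes the inequality strict. We look for a place where $v$ points upwards to $x$ although a lower point $w$, itself pointing to $x$, is much nearer. Use Lemma 2 with $M=12$, $\varepsilon=0.01$ and sites $w=(0,0)$, $x=(-1,0.5)$, $v=(1.2,0.2)$, and use the same names for the points of $V_n$ near them. Consider good cells inside $[\delta,1-\delta]^2$. As $1-2\delta\ge\frac34$, in each coordinate at least $\frac34m_n-2\ge\frac12m_n$ cell intervals fit once $m_n\ge8$. So there are at least $m_n^2/4$ such cells, and the expected number of good ones is at least $c_1n$ for large $n$, with $c_1>0$ independent of $\delta$.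

In units $\ell_n$ and up to $0.02$ each, $|wx|\approx1.118$, $|wv|\approx1.217$, $|vx|\approx2.220$. In particular $|wx|<|wv|$. All points of $V_n$ outside the cell are at distance greater than $4.7$ from $v$ and greater than $5.9$ from $w$. The ordinates satisfy $w<v<x$. So among the points above $w$ the nearest is $x$, and the only point of the cell above $v$ is $x$: $\pi(w)=\pi(v)=x$. For large $n$ these distances are below $\delta$.

In each such cell replace the edge $vx$ by $vw$. This saves at least $(2.220-0.02)-(1.217+0.02)>0.9$ units, hence at least $0.9\,\ell_n\ge0.9\,n^{-1/2}$. The point $v$ now leads to $w$ and then to $x$, which has larger ordinate than $v$, while $w$ and $x$ keep their outgoing edges. So a pointer walk goes down only in a step $v\to w$, and the next step $w\to x$ more than compensates. From any non-frame point one still reaches the frame, and the graph remains connected.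

**Step 5: adding up.** We collect the expectations. The saving is available off $A_n$. On $A_n$ there are at most $m_n^2\le n$ good cells, so restricting the expected number of good cells to the complement of $A_n$ changes the expected saving by at most $0.9\,n^{-1/2}\cdot n(1-2\delta)^{2n}\to0$. Therefore
$$\mathbb E\,L_{MST}(V_n)\le16\,\delta\sqrt n+12+\frac n{\sqrt{2(n-1)}}-0.9\,c_1\sqrt n+o(1).$$
Divide by $\sqrt n$ and let $n\to\infty$: $\beta_{MST}\le\frac1{\sqrt2}+16\,\delta-0.9\,c_1$. Let $\delta=1/k\to0$:
$$\beta_{MST}\le\tfrac1{\sqrt2}-0.9\,c_1<\tfrac1{\sqrt2}.\qquad\blacksquare$$

## Comparing $\frac12$ with $\beta_{MST}^2$: the end of Theorem B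

By Part 2, $1-2\beta_{MST}^2>0$, so $p_0=\bigl((1-2\beta_{MST}^2)/5\bigr)^4>0$. If $0<p<p_0$, then $5p^{1/4}<1-2\beta_{MST}^2$, that is, $1-5p^{1/4}>2\beta_{MST}^2$. Part 1 gives $\beta_{MST}(p)^2>p\,\beta_{MST}^2$, i.e. $\beta_{MST}(p)>\beta_{MST}\sqrt p$. $\blacksquare$

Part 1 also gives
$$\liminf_{p\to0}\frac{\beta_{MST}(p)}{\beta_{MST}\sqrt p}\ge\frac1{\sqrt2\,\beta_{MST}}>1 .$$
For $p\in[p_0,1)$ the argument decides nothing, and, as the star showed, even "$\ge$" would need an argument there.

## Monotonicity in $p$, the limit $p\to0$, and Steiner vertices

Three complements, not used above: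

**(C1)** The function $p\mapsto\beta_{TSP}(p)/\sqrt p$ is nonincreasing on $(0,1]$, with $\beta_{TSP}(1):=\beta_{TSP}$.

**(C2)** $\displaystyle\frac1{\sqrt2}\le\liminf_{p\to0}\frac{\beta_{MST}(p)}{\sqrt p}\le\limsup_{p\to0}\frac{\beta_{MST}(p)}{\sqrt p}\le1$.

**(C3)** Theorem B.1 remains true if a priori trees may use arbitrary extra (Steiner) vertices.

**Proof of (C1).** The idea is to thin in two rounds. Let $0<p'<p\le1$ and $r=p'/p$. Keep each point of $V_n$ independently with probability $r$ to form $R$, then each point of $R$ with probability $p$ to form $S$. Each point is in $S$ with probability $p'$, independently. For a tour $\tau$ of $V_n$ let $\tau|_R$ be the induced tour of $R$. Then $L_\tau(S)=L_{\tau|_R}(S)$. So the a priori optimum of $V_n$ at $p'$ is at least the average over $R$ of the a priori optimum of $R$ at $p$. Given $|R|=k$, the set $R$ consists of $k$ independent uniform points. A priori optima on $k$ points are at most $L_{TSP}\le6\sqrt k$, so by bounded convergence the limits in Fact 3 (and in Fact 1 when $p=1$) also hold for expectations over locations. As $|R|/n\to r$ in probability, bounded convergence once more gives $\beta_{TSP}(p')\ge\sqrt r\,\beta_{TSP}(p)$,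 that is, $\beta_{TSP}(p')/\sqrt{p'}\ge\beta_{TSP}(p)/\sqrt p$. $\square$

**Proof of (C2).** The lower bound is Theorem B.1. For the upper bound we build a comb: a few long horizontal spines, and all other points hanging on them as leaves, each used with probability at most $p$.

**Step 1: strips, corridors and boxes.** This fixes the scales. Put $h=2p^{-1/2}$, $b=p^{-1/4}$, $b'=p^{-1/8}$, with $p$ small. Divide the square into $m=\lceil\sqrt n/h\rceil$ horizontal strips of height $H=1/m\le h/\sqrt n$. Divide the central corridor of height $b'/\sqrt n$ of each strip into boxes of width $B=1/\lceil\sqrt n/b\rceil\le b/\sqrt n$. (As $b'<h$ for $p$ small, the corridor fits into the strip for large $n$.) For large $n$ a box has area at least $bb'/(2n)$, so any $j$ given boxes contain none of $n-1$ given random points with probability at most $e^{-j\,bb'(n-1)/(2n)}\le\theta^j$, where $\theta:=e^{-bb'/4}=e^{-p^{-3/8}/4}$. For $p$ small $\theta\le\frac12$.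

**Step 2: the tree.** Choose one point of each nonempty box as its hub. Let $T$ consist of:

- the left-to-right path through the hubs of each strip;
- edges joining the first hubs of successive strips;
- each other point, joined as a leaf to the nearest hub in its strip.

**Step 3: lengths.** We bound the three parts in turn. The path in a strip moves horizontally by at most $1$ and vertically by at most $b'/\sqrt n$ in each of at most $1/B\le\sqrt n/b+1$ steps, so its length is at most $1+\frac1B\cdot\frac{b'}{\sqrt n}\le1+2b'/b$ for large $n$.

For a leaf, start at the box column of the point and search for a nonempty box in the direction containing at least half of the boxes. Let $J$ be the number of empty boxes passed before one is found. The leaf edge has length at most (distance of the point to the central line of its strip) $+\,b'/\sqrt n+B(1+J)$. Given the point, $J\ge j$ forces $j$ given boxes to contain none of the other $n-1$ points, so its probability is at most $\theta^j$, and $J$ has mean at most $\sum_{j\ge1}\theta^j\le1$. The distance of a uniform point to the central line of its strip has mean $H/4$.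

In the same way the first hub of a strip has mean abscissa at most $2B$, so the edges joining first hubs have expected total length at most $m(2H+4B)=O(1)$ for fixed $p$.

If for some point the chosen direction contains no nonempty box, or some strip has no hub, use any spanning tree instead. This has probability at most $(n+m)\theta^{1/(2B)-1}$, exponentially small in $\sqrt n$, hence negligible against the trivial length bound $\sqrt2\,n$.

**Step 4: the expected cost.** A leaf edge is used only if its leaf is present, so with probability at most $p$. Other edges are used with probability at most $1$. The a priori optimum is at most $L_{MST}(V_n)\le4\sqrt n$, so Fact 3 also holds for expectations over locations. Adding up, dividing by $\sqrt n$ and letting $n\to\infty$,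
$$\beta_{MST}(p)\le\frac1h\Bigl(1+\frac{2b'}b\Bigr)+p\Bigl(\frac h4+b'+2b\Bigr).$$
Here $\frac1h=\frac{ph}4=\frac{\sqrt p}2$, while $\frac1h\cdot\frac{2b'}b=\sqrt p\,p^{1/8}$, $pb'=\sqrt p\,p^{3/8}$ and $2pb=2\sqrt p\,p^{1/4}$. So $\beta_{MST}(p)\le\sqrt p\,(1+O(p^{1/8}))$. $\square$

**Proof of (C3).** The proof of Theorem B.1 used only two facts about $T$: that it is a finite straight-edge tree whose vertex set contains $V_n$, and that $L_T(S)$ is the length of its smallest subtree containing $S$. Indeed, Lemma 6 holds for any such tree, (2) is the doubling argument, and Russo's formula runs over $v\in V_n$ only. So (5) holds for all trees with Steiner vertices, with the same error terms, and the limit is as before. $\square$
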